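# A space whose second and third topological complexities agree

## 1. Two points and three points on a circle

Let $S^1\subset\mathbb C$ be the unit circle. For each pair $(x,y)$ of points we want a path from $x$ to $y$ that depends continuously on the pair. A single rule $s$ cannot serve all pairs: the homotopy $(x,t)\mapsto s(x,1)(t)$ would deform the identity of $S^1$ to a constant map. Two rules on open sets suffice. If $x\ne -y$, take the shorter arc at constant speed; if $x\neq y$, take the counterclockwise arc. These two open sets cover $S^1\times S^1$.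

Now take triples $(x,y,w)$ and ask for a path that is at $x$ at time $0$, at $y$ at time $\frac12$ and at $w$ at time $1$. Three rules suffice. Put $(y',w')=(y/x,w/x)\in S^1\times S^1$ and consider
$$W_0=\{y'\ne-1,\ w'\ne-1\},\qquad W_2=\{y'\neq 1,\ w'\ne 1\},$$
and let $W_1$ be the union of two small disjoint open balls around $(-1,1)$ and $(1,-1)$. A point outside $W_0\cup W_2$ has a coordinate $-1$ and a coordinate $1$, so it lies in $W_1$; the three sets cover. Over each of them there are continuous paths from $1$ to $y'$ and from $1$ to $w'$: shorter arcs on $W_0$, counterclockwise arcs on $W_2$, and on each ball of $W_1$ a fixed path from $(1,1)$ to the center followed by the straight path inside the ball. Multiply by $x$ to get paths $x\to y$ and $x\to w$, and travel $x\to y$ and then $y\to x\to w$.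

Two rules do not suffice. Suppose two open sets did, and restrict to $x=1$. A rule $s$ on an open set of pairs $(y,w)$ gives the homotopy $(y,w,t)\mapsto\bigl(s(\tfrac t2),s(t)\bigr)$, where $s$ stands for the path attached to $(1,y,w)$; at $t=1$ it is $(y,w)$, at $t=0$ it is $(1,1)$. So the torus would be covered by two open sets, each contractible in the torus. The two generators of $H^1(S^1\times S^1)$ restrict to $0$ on the first and second set respectively, so their product would come from $H^2(T,T)=0$. But that product is nonzero.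

So the third point costs one more rule. Must an additional point always cost an additional rule? To ask this for all spaces we need the definitions.

Throughout, spaces are path-connected CW complexes of finite type (auxiliary function spaces, fibers and joins excepted), maps are continuous, function spaces carry the compact-open topology, and $I=[0,1]$.

**Definition 1 (sectional category, category).** For a Hurewicz fibration $\xi=\{p:E\to B\}$, $\operatorname{secat}\xi$ is the least $k\ge0$ such that $B$ is covered by $k+1$ open sets $A_0,\dots,A_k$, each with a continuous $s_i:A_i\to E$ such that $p\circ s_i$ is the inclusion; it is $\infty$ if there is no such finite cover. The Lusternik–Schnirelmann category $\operatorname{cat}X$ is the least $k$ such that $X$ is covered by $k+1$ open sets each contractible in $X$, or $\infty$. So $\operatorname{cat}(\mathrm{pt})=0$.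

**Definition 2 (higher topological complexity).** For $n\ge2$,
$$\mathrm{TC}_n(X)=\operatorname{secat}\bigl(e_n:X^I\to X^n\bigr),\qquad e_n(\alpha)=\Bigl(\alpha(0),\alpha\bigl(\tfrac1{n-1}\bigr),\dots,\alpha(1)\Bigr).$$

$\mathrm{TC}_2=\mathrm{TC}$ is Farber's topological complexity. We have just shown $\mathrm{TC}_2(S^1)=1$ and $\mathrm{TC}_3(S^1)=2$.

## 2. The sandwich between categories of powers

We use the following known facts. $\mathrm{TC}_n$ and $\operatorname{cat}$ are homotopy invariants, and for every $n\ge2$
$$\operatorname{cat}X^{n-1}\le\mathrm{TC}_n(X)\le\operatorname{cat}X^n\le\mathrm{TC}_{n+1}(X). \tag{1}$$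
If $X$ is not contractible, then $\mathrm{TC}_n(X)\ge n-1$, and $\operatorname{cat}X^n\ge n$ (Ganea–Hilton). We also use three textbook facts: $\operatorname{cat}(X\times Y)\le\operatorname{cat}X+\operatorname{cat}Y$; attaching a cone raises $\operatorname{cat}$ by at most $1$; a homotopy retract of $X$ has category at most $\operatorname{cat}X$.

**Lemma 1.** Let $p:E\to B$ be a fibration, and let $x_1,\dots,x_m\in H^*(B;R)$ satisfy $p^*x_i=0$ and $x_1\cdots x_m\ne0$. Then $\operatorname{secat}(p)\ge m$.

Proof. Otherwise $B=A_1\cup\dots\cup A_m$ with local sections $s_i$. Then $x_i|_{A_i}=s_i^*p^*x_i=0$, so $x_i$ comes from $H^*(B,A_i)$, and the product comes from $H^*(B,A_1\cup\dots\cup A_m)=0$. $\square$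

**Lemma 2.** Suppose $u\in H^2(X;\mathbb Q)$ pulls back to a generator along some map $S^2\to X$. Then $\mathrm{TC}_n(X)\ge n$ for all $n\ge2$.

Proof. Let $u_i$ be the pullback of $u$ from the $i$-th factor of $X^n$. Under the equivalence $X^I\simeq X$, $e_n$ corresponds to the diagonal, so $e_n^*(u_1-u_i)=0$. Consider the product of $n$ such classes $(u_1-u_2)^2\prod_{i=3}^n(u_1-u_i)$. On $(S^2)^n$ all $u_i^2$ vanish, so $(u_1-u_2)^2$ becomes $-2u_1u_2$, and from each further factor only $-u_i$ survives. The result is $\pm2u_1\cdots u_n\neq0$. Apply Lemma 1. $\square$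

For $X=S^2$, and also for $X=S^1\vee S^2$, we have $\operatorname{cat}X=1$. Hence $n\le\mathrm{TC}_n(X)\le\operatorname{cat}X^n\le n$: again every additional point costs exactly one.

The general question reads: do there exist a non-contractible $X$ and $n\ge2$ with $\mathrm{TC}_n(X)=\mathrm{TC}_{n+1}(X)<\infty$? It is posed in "Topological complexity and related invariants." The answer is yes, already for $n=2$.

**Theorem.** There is a non-contractible path-connected CW complex $X$ of finite type with
$$\mathrm{TC}_2(X)=\mathrm{TC}_3(X)=3.$$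
Moreover $\mathrm{TC}_n(X)=n$ for all $n\ge3$; $\operatorname{cat}X=2$, $\operatorname{cat}X^2=3$, and $\operatorname{cat}X^n=n$ for all $n\ge3$.

The space has infinitely many cells, finitely many in each dimension. Nothing is claimed about finite complexes.

Let us see what such an $X$ must do. By (1), $\mathrm{TC}_2(X)=\mathrm{TC}_3(X)$ forces both to equal $\operatorname{cat}X^2$. If $X$ satisfies the hypothesis of Lemma 2, then $\mathrm{TC}_3(X)\ge3$, so $\operatorname{cat}X=1$ is impossible: it would give $\mathrm{TC}_2(X)\le\operatorname{cat}X^2\le2$. We therefore aim for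
$$\mathrm{TC}_2(X)\ge3\qquad\text{and}\qquad\operatorname{cat}X^3\le3, \tag{2}$$
and then $3\le\mathrm{TC}_2(X)\le\mathrm{TC}_3(X)\le\operatorname{cat}X^3\le3$. For the first half of (2) we use wedges.

**Lemma 3.** $\mathrm{TC}_2(A\vee B)\ge\operatorname{cat}(A\times B)$.

Proof. Let $s:O\to(A\vee B)^I$ be a local section of $e_2$ on an open set $O$, and let $r_A,r_B$ be the retractions of $A\vee B$ onto $A$ and $B$. On $O\cap(A\times B)$ consider
$$((a,b),t)\mapsto\bigl(r_As(a,b)(t),\ r_Bs(a,b)(1-t)\bigr).$$
At $t=0$ this is $(r_A(a),r_B(b))=(a,b)$; at $t=1$ it is $(r_A(b),r_B(a))=(*,*)$. So $O\cap(A\times B)$ is contractible in $A\times B$, and a cover of $(A\vee B)^2$ by such sets restricts to a cover of $A\times B$. $\square$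

With $X\simeq A\vee S^1$ it is enough that $\operatorname{cat}(A\times S^1)\ge3$. Since $\operatorname{cat}(A\times S^1)\le\operatorname{cat}A+1$, this needs $\operatorname{cat}A\ge2$, so $A$ should be a wedge of spheres with cones attached along essential maps. Multiplying by $S^1$ resembles one suspension, and the attaching maps should survive it. In $X^3$ a cone gets smashed with two further factors, which resembles two suspensions, and the attaching maps should not survive that. So we look for a map killed by two suspensions but not by one.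

## 3. A class on $S^3$ that dies after two suspensions

From now on $p$ is an odd prime, a subscript $(p)$ denotes $p$-localization, $\Sigma$ and $C$ are the reduced suspension and cone, and $[\ ,\ ]$ denotes based homotopy classes. We quote two classical facts (Serre; Toda).

(a) The $p$-primary stable stems in degrees $0<k<4p-5$ vanish, except for a $\mathbb Z/p$ in degree $k=2p-3$.

(b) (Serre) The double suspension $\pi_i(S^{2m-1})_{(p)}\to\pi_{i+2}(S^{2m+1})_{(p)}$ is an isomorphism for $i<2mp-3$.

**Lemma 4.** (H1) $\pi_{4p-3}(S^3)_{(p)}\cong\mathbb Z/p$. (H2) If $m\ge2$, $k$ is even and $k\le4p-6$, then $\pi_{2m+1+k}(S^{2m+1})$ has no $p$-torsion.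

Proof of (H2). By (b) with $m+1$ in place of $m$, $\pi_{2m+1+k}(S^{2m+1})_{(p)}$ is stable as soon as $2m+1+k<2(m+1)p-3$, that is, $k<2(m+1)(p-1)-2$; the bounds for the later double suspensions are weaker. For $m\ge2$ it is enough that $k<6p-8$, and $4p-6<6p-8$. For even $k>0$ the group is $0$ at $p$ by (a), since $2p-3$ is odd. For $k=0$ the group is $\mathbb Z$, for $k<0$ it is $0$.

Proof of (H1). Let $S^3\langle3\rangle$ be the $3$-connected cover, with fibration $K(\mathbb Z,2)\to S^3\langle3\rangle\to S^3$. In the Wang sequence the derivation on $H^*(K(\mathbb Z,2))=\mathbb Z[x]$ sends $x^k$ to $\pm kx^{k-1}$. Hence $H^{2k+1}(S^3\langle3\rangle)=\mathbb Z/k$, and so $H_{2k}(S^3\langle3\rangle)=\mathbb Z/k$ for $k\ge1$ and the odd homology vanishes. At $p$ the first reduced homology is $\mathbb Z/p$ in degree $2p$, the next is in degree $4p$. By the Hurewicz theorem at $p$, $\pi_{2p}(S^3\langle3\rangle)_{(p)}\cong\mathbb Z/p$. An element of order $p$ extends to a map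
$$P^{2p+1}(p)=S^{2p}\cup_pe^{2p+1}\to S^3\langle3\rangle,$$
which is an isomorphism on $p$-local homology in degrees $<4p$, hence on $p$-local homotopy in degrees $\le4p-2$. So $\pi_{4p-3}(S^3)_{(p)}\cong\pi_{4p-3}(P^{2p+1}(p))_{(p)}$. The Moore space is $(2p-1)$-connected, so degree $4p-3<4p-1$ is in the stable range, and at $p$ there is an exact sequence
$$\pi^s_{2p-3}\xrightarrow{\ p\ }\pi^s_{2p-3}\to\pi_{4p-3}(P^{2p+1}(p))\to\pi^s_{2p-4}.$$
By (a) the last group is $0$ at $p$ and the first two are $\mathbb Z/p$, so multiplication by $p$ is $0$ and the group is $\mathbb Z/p$. $\square$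

Let $\alpha=\alpha_p$ generate $\pi_{4p-3}(S^3)_{(p)}$. Put
$$Z=Z_p=S^{4p-4}\cup_pe^{4p-3}=\Sigma Z',$$
let $\pi=\Sigma\pi':Z\to S^{4p-3}$ be the pinch map, and let $g=g_p=\alpha\circ\pi:Z_p\to S^3$.

**Lemma 5.** (G1) $g_p$ has order exactly $p$ in $[Z_p,S^3]$. (G2) $\Sigma^2g_p\simeq*$.

Proof. Since $\pi$ is a suspension, $\pi^*$ is a homomorphism, and $pg=\pi^*(p\alpha)=0$. By the Puppe sequence, $\ker\pi^*=p\,\pi_{4p-3}(S^3)$. The $p$-part of $\pi_{4p-3}(S^3)$ is $\mathbb Z/p$, so this subgroup has no $p$-torsion and does not contain $\alpha$. This gives (G1). For (G2), $\Sigma^2\alpha$ is $p$-torsion in $\pi_{4p-1}(S^5)$, which has none by (H2) with $m=2$, $k=4p-6$. $\square$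

One suspension does not kill $g$. The group structure on $S^3$ gives the suspension map $E:S^3\to\Omega\Sigma S^3$ a left homotopy inverse: the adjoint $\Sigma S^3\to BS^3$ of the equivalence $S^3\simeq\Omega BS^3$ induces $\Omega\Sigma S^3\to\Omega BS^3\simeq S^3$. If $\Sigma g\simeq*$, then $E\circ g\simeq*$ and so $g\simeq*$, against (G1).

## 4. Cones attached to $S^1\vee S^2\vee S^3$, one for each odd prime

It is convenient to use the unreduced suspension $\Sigma^uV=V\times[0,1]/(V\times0\to a,\ V\times1\to*)$, with poles $a$ and $*$ and base point $*$; also $C^uV=V\times[0,1]/V\times0$. For example, $\Sigma^uS^0$ is a circle made of two arcs from $a$ to $*$.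

Let $V=S^0\vee S^1\vee S^2$ with base point $v_0$, and
$$S=\Sigma^uV=\Sigma^uS^0\cup\Sigma^uS^1\cup\Sigma^uS^2\simeq S^1\vee S^2\vee S^3,\qquad S_A=\Sigma^uS^1\cup\Sigma^uS^2\simeq S^2\vee S^3 .$$
The three spheres share the arc $\Sigma^uv_0$. Write $\iota_k$ for the inclusion of $S^k=\Sigma^uS^{k-1}$, identify $\Sigma^uS^1$ with $\mathbb{CP}^1$, and let $\eta:S^3\to\mathbb{CP}^1$ be the quotient map. Note that $S_A$ is simply connected.

Let $c_p$ be an integer for each odd prime $p$. These integers stay free until the end of Section 5. Let $\tau_p:S\to S$ be the identity on $\Sigma^uS^0\cup\Sigma^uS^1$, and on $\Sigma^uS^2$ a map into $S_A$ that represents $\iota_3+c_p\iota_2\eta$ and is the identity on the arc $\Sigma^uv_0$. The arc is contractible, so based classes of maps $S^3\to S_A$ are the same as classes relative to a prescribed map on the arc; hence $\tau_p$ exists. The same construction with $-c_p$ gives a homotopy inverse, since $(\iota_3+c_p\iota_2\eta)-c_p\iota_2\eta=\iota_3$. So $\tau_p$ is a homotopy equivalence.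

Put $f_p=\tau_p\iota_3g_p:Z_p\to S_A$ and
$$X=S\cup\bigcup_pCZ_p\ \ (\text{attached by the } f_p),\qquad A=S_A\cup\bigcup_pCZ_p,\qquad X(p)=S\cup_{f_p}CZ_p .$$
The cells outside $S$ have dimensions $4p-3$ and $4p-2$, all at least $9$. So $X$ is a countable path-connected CW complex of finite type, and $A$ is simply connected. As $X=A\cup\Sigma^uS^0$ and $A\cap\Sigma^uS^0$ is the arc $\Sigma^uv_0$, we have $X\simeq A\vee S^1$.

We also need untwisted models. Put
$$M_p=S^3\cup_{g_p}CZ_p,\qquad D_p=S\cup_{\iota_3g_p}CZ_p=S\cup_{S^3}M_p .$$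
Let $\hat\tau_p:D_p\to X(p)\subset X$ be $\tau_p$ on $S$ and the identity on $CZ_p$. By the gluing lemma, $\hat\tau_p:D_p\to X(p)$ is a homotopy equivalence; it maps $S$ to $S$ by $\tau_p$ and maps $M_p$ into $A$. So each $X(p)$ looks like the untwisted $D_p$, but through an equivalence that depends on $p$.

## 5. Bounding $\operatorname{cat}(A\times S^1)$ from below

**Proposition 6.** For a suitable choice of the integers $c_p\in\{0,1\}$, $\operatorname{cat}(A\times S^1)\ge3$, and hence $\mathrm{TC}_2(X)\ge3$.

The second claim follows from the first by $X\simeq A\vee S^1$ and Lemma 3.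

The first tool to try is cup products, and they stop at $2$. Let $x,y\in\tilde H^*(A;R)$ be homogeneous. If both have degree $\le8$, their degrees are $2$ or $3$ and $xy$ lies in degree $4$, $5$ or $6$, where $A$ has no cells. If $y$ has degree $\ge9$, it vanishes on $S_A$, so it comes from $\bar y\in H^*(A,S_A)\cong\prod_pH^*(CZ_p,Z_p)$; the product $x\bar y$ is computed on the cones, where $x$ restricts to $0$. So all products in $\tilde H^*(A;R)$ vanish. In $H^*(A\times S^1)=H^*(A)\otimes H^*(S^1)$, a product of three classes of positive degree expands into terms in which the class of $S^1$ occurs at most once, so at least two factors come from $\tilde H^*(A)$; it is $0$. Cup products prove at most $\operatorname{cat}(A\times S^1)\ge2$.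

What helps is to keep the contractions themselves. A circle bundle on $A\times S^1$ becomes trivial on the members of the cover, and the covering $\mathbb R\to S^1$ acquires a section on them. We use the first on two members and the second on the third, and glue these data in a fibrewise join.

**Step 1 (from a cover to local data).** The aim is to extract functions from a hypothetical cover. Suppose $Y=A\times S^1=Y_0\cup Y_1\cup Y_2$ with $Y_i$ open and contractible in $Y$. As $Y$ is paracompact, there is a partition of unity $(t_0,t_1,t_2)$ with $\operatorname{supp}t_i\subset Y_i$.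

The restriction $H^2(A;\mathbb Z)\to H^2(\Sigma^uS^1;\mathbb Z)$ is an isomorphism, because $S_A\simeq S^2\vee S^3$ and the other cells have dimension $\ge9$. So, with homotopy extension, there is $k:A\to\mathbb{CP}^\infty$ extending the standard inclusion of $\Sigma^uS^1=\mathbb{CP}^1$. Let $P\to A$ be the pullback of $S^\infty\to\mathbb{CP}^\infty$, with its scalar $U(1)$-action, and $\tilde k:P\to S^\infty$ the equivariant map.

For $i=0,1$ the map $k\circ\mathrm{pr}_1|_{Y_i}$ is null-homotopic. Lifting the null-homotopy, started at its constant end, yields a lift $Y_i\to S^\infty$ of $k\circ\mathrm{pr}_1|_{Y_i}$, that is, a section $s_i$ of $P\times S^1\to Y$ over $Y_i$. Writing $(x,z)=\varphi_i(x,z)\cdot s_i(y)$ for $(x,z)$ over $y$ defines equivariant maps $\varphi_i:(P\times S^1)|_{Y_i}\to U(1)$. Similarly $\mathrm{pr}_2|_{Y_2}:Y_2\to S^1$ is null-homotopic, so it lifts to $\vartheta:Y_2\to\mathbb R$ through $\exp(\theta)=e^{2\pi i\theta}$.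

**Step 2 (the fibrewise join $N$ and its sections).** The aim is a highly connected target for these data. Let $N\to S^1$ be the fibrewise join of $S^3\times S^1\to S^1$ and $\exp:\mathbb R\to S^1$. A point over $z$ is $(1-t)v+t\theta$ with $v\in S^3\subset\mathbb C^2$ (ignored if $t=1$) and $\theta\in\mathbb R$, $e^{2\pi i\theta}=z$ (ignored if $t=0$). Thus the fiber over $z$ is $S^3$ joined with the discrete set of logarithms of $z$. We give $N$ the coarsest topology making $z$, $t$, $v$ (on $t<1$) and $\theta$ (on $t>0$) continuous. $U(1)$ acts by scalars on $v$. Over an arc of $S^1$ the covering $\exp$ is trivial, so $N\to S^1$ is a fiber bundle, with fiber $F_0=S^3*\mathbb Z$ (coarse join).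

$F_0$ is $3$-connected. Indeed, let $O_1=\{t<1\}$ and $O_2=\{t>0\}$. Scaling $t$, respectively $1-t$, to $0$ is continuous in the coarse topology, so $O_1$ deformation retracts to $S^3$ and $O_2$ to $\mathbb Z$, while $O_1\cap O_2\simeq S^3\times\mathbb Z$. Let $O_2^{(m)}$ be the component of $m\in\mathbb Z$ in $O_2$. Each $O_1\cup O_2^{(m)}$ is simply connected (a simply connected set and a contractible one, with connected intersection), and distinct ones meet in $O_1$; by van Kampen $F_0$ is simply connected. In the Mayer–Vietoris sequence, $H_0(S^3\times\mathbb Z)\to H_0(S^3)\oplus H_0(\mathbb Z)$ is injective, $H_1$ and $H_2$ of $S^3\times\mathbb Z$, $S^3$, $\mathbb Z$ vanish, and $H_3(S^3\times\mathbb Z)\to H_3(S^3)$ is onto. So $H_i(F_0)=0$ for $1\le i\le3$, and Hurewicz applies.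

Let $\Gamma$ be the space of sections of $N\to S^1$. Cutting $S^1$ open at $1$ and writing $z=e^{2\pi i\tau}$, $\theta=\tau+m$, we see a section as a path $\omega$ in $F_0$ with $\omega(0)=\mathsf T\omega(1)$, where $\mathsf T$ shifts $\mathbb Z$ by $1$. So evaluation at $1\in S^1$ is a fibration $\Gamma\to F_0$ whose fiber is a space of paths between two fixed points, homotopy equivalent to $\Omega F_0$. Fiber and base are $2$-connected, so $\Gamma$ is $2$-connected.

**Step 3 (the map $\bar\ell$).** The aim is to turn the cover into one map out of $A$. To $(x,z)\in P\times S^1$ over $y\in Y$ assign the point of $N$ over $z$ with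
$$t=t_2(y),\qquad v=\frac{\bigl(\sqrt{t_0(y)}\,\varphi_0(x,z),\sqrt{t_1(y)}\,\varphi_1(x,z)\bigr)}{\sqrt{t_0(y)+t_1(y)}},\qquad\theta=\vartheta(y).$$
Here $\sqrt{t_i}\varphi_i$ is extended by $0$ outside $Y_i$, which is continuous as $\operatorname{supp}t_i\subset Y_i$. The vector $v$ is a unit vector when $t<1$, and $\theta$ is defined when $t>0$ and satisfies $e^{2\pi i\theta}=z$. So this is a continuous equivariant map $P\times S^1\to N$ over $S^1$; its adjoint is an equivariant map $\ell:P\to\Gamma$. Put $\mathcal L=S^\infty\times_{U(1)}\Gamma$ and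
$$\bar\ell:A=P/U(1)\to\mathcal L,\qquad[x]\mapsto[\tilde k(x),\ell(x)].$$
This is a lift of $k$ through the bundle $\Gamma\to\mathcal L\to\mathbb{CP}^\infty$. Fix $b\in S^\infty$ and identify the fiber over $[b]$ with $\Gamma$ by $\gamma\mapsto[b,\gamma]$. As $\Gamma$ is $2$-connected, $\mathcal L$ is simply connected, $\pi_2(\mathcal L)\cong\pi_2(\mathbb{CP}^\infty)=\mathbb Z$, and $\pi_3(\Gamma)\cong\pi_3(\mathcal L)$ because $\pi_3(\mathbb{CP}^\infty)=\pi_4(\mathbb{CP}^\infty)=0$.

**Step 4 (a homomorphism $D:\pi_3(A)\to\mathbb Z$).** The aim is a number to read off. Define $q:N\to S^4=S^3\wedge S^1$ (with $1$ the base point of $S^1$) by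
$$q=\begin{cases}v\wedge z,&t\le\frac12,\\ v\wedge e^{2\pi i(2-2t)\theta},&\frac12\le t<1,\\ *,&t=1.\end{cases}$$
At $t=\frac12$ the formulas agree, as $e^{2\pi i\theta}=z$. Near a point with $t=1$, $\theta$ is continuous, hence bounded, so $(2-2t)\theta\to0$; since $S^3$ is compact, every neighborhood of $*$ contains the image of $S^3\times(\text{a neighborhood of }1)$. So $q$ is continuous. Composition with $q$ gives a map $q_*:\Gamma\to\Lambda S^4$ to the free loop space.

The fibration $\Omega S^4\to\Lambda S^4\to S^4$ has a section (constant loops), so $\Lambda S^4$ is simply connected and $\pi_3(\Lambda S^4)\cong\pi_3(\Omega S^4)\oplus\pi_3(S^4)=\mathbb Z$. This group is generated by the suspension map $E:S^3\to\Omega S^4\subset\Lambda S^4$, and the class of a map is detected by the degree of its adjoint $S^3\times S^1\to S^4$. Define $D$ as the composite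
$$D:\pi_3(A)\xrightarrow{\bar\ell_*}\pi_3(\mathcal L)\cong\pi_3(\Gamma)\xrightarrow{q_*}\pi_3(\Lambda S^4)=\mathbb Z .$$
All spaces here are simply connected, so free and based classes agree.

**Step 5 ($D(\iota_2\eta)=\varepsilon$ with $\varepsilon=\pm1$).** The aim is to show that $D$ is forced on the Hopf class, whatever the cover. For $x\in S^3$ let $\sigma_x\in\Gamma$ be the section with $t=0$, $v=x$ over every $z$. Then $\sigma_{ux}=u\sigma_x$ for $u\in U(1)$, so
$$\ell':\mathbb{CP}^1\to\mathcal L,\qquad[x]\mapsto[x,\sigma_x]\qquad(x\in S^3\subset S^\infty)$$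
is well defined, and it covers the standard inclusion $\mathbb{CP}^1\subset\mathbb{CP}^\infty$. So does $\bar\ell\iota_2$. Since $\pi_2(\mathcal L)\to\pi_2(\mathbb{CP}^\infty)$ is an isomorphism, $\bar\ell\iota_2\simeq\ell'$. Hence $\bar\ell\iota_2\eta\simeq\ell'\eta$, which is $x\mapsto[x,\sigma_x]$. If $h_s:S^3\to S^\infty$ contracts $S^3$ to $b$, then $x\mapsto[h_s(x),\sigma_x]$ is a homotopy to $x\mapsto[b,\sigma_x]$. So $\bar\ell_*(\iota_2\eta)$ corresponds to $x\mapsto\sigma_x$ in $\pi_3(\Gamma)$. Applying $q$ gives the adjoint $(x,z)\mapsto x\wedge z$, of degree $\pm1$.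

**Step 6 (each cone gives a congruence).** Put $c=D(\iota_3)$, an integer that depends on the cover. We show
$$p\mid c+\varepsilon c_p\qquad\text{for every odd prime }p. \tag{3}$$
Fix $p$. As $\hat\tau_p|_{S^3}$ represents $\iota_3+c_p\iota_2\eta$, put $d=D(\iota_3+c_p\iota_2\eta)=c+\varepsilon c_p$. The composite $M_p\xrightarrow{\hat\tau_p}A\xrightarrow{\bar\ell}\mathcal L\to\mathbb{CP}^\infty$ is null-homotopic because $H^2(M_p;\mathbb Z)=0$. Lifting a homotopy to the constant map at $[b]$ deforms $\bar\ell\hat\tau_p|_{M_p}$ to a map $M_p\to\Gamma$. Its restriction to $S^3$ corresponds to $\bar\ell_*(\iota_3+c_p\iota_2\eta)$ under $\pi_3(\Gamma)\cong\pi_3(\mathcal L)$. After $q_*$ we have a map $M_p\to\Lambda S^4$ whose restriction to $S^3$ has degree $d$, so that restriction is homotopic to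
$$S^3\xrightarrow{\ \pm d\ }S^3\xrightarrow{\ E\ }\Omega S^4\subset\Lambda S^4,$$
where $\pm d$ stands for a map of that degree. Since $S^3\to M_p$ becomes null after composition with $g_p$, the composite $E\circ(\pm d)\circ g_p$ is null in $\Lambda S^4$.

It is already null in $\Omega S^4$. In the exact sequence
$$[Z_p,\Omega\Lambda S^4]\to[Z_p,\Omega S^4]\to[Z_p,\Omega S^4]\to[Z_p,\Lambda S^4],$$
where the second term comes from the base $S^4$ and the third from the fiber, the first map is onto because the fibration has a section. So the second map is trivial, and only the trivial class of the third term dies in $[Z_p,\Lambda S^4]$.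

Composing with the left homotopy inverse of $E$ from Section 3, we get $(\pm d)\circ g_p\simeq*$ in $S^3$. A self-map of $S^3$ of degree $\pm d$ is homotopic to the $(\pm d)$-th power map, and the group structures on $[Z_p,S^3]$ from the group $S^3$ and from the suspension $Z_p$ agree. So $d[g_p]=0$, and $p\mid d$ by (G1). This is (3).

**Step 7 (choosing the $c_p$).** The aim is to make (3) unsatisfiable. One prime is not enough: $c$ is an integer we do not control, and $c\equiv-\varepsilon c_p$ mod $p$ is solvable. Finitely many primes are not enough either, since by the Chinese remainder theorem the finitely many congruences have a common solution. With infinitely many primes we can exclude the integers one by one. Enumerate the odd primes $p_1<p_2<\cdots$ and the integers $\mathbb Z=\{n_1,n_2,\dots\}$, and put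
$$c_{p_i}=0\ \text{ if }p_i\nmid n_i,\qquad c_{p_i}=1\ \text{ if }p_i\mid n_i . \tag{4}$$
Then $p_i\nmid n_i+c_{p_i}$ and $p_i\nmid n_i-c_{p_i}$ for every $i$. Given a cover as in Step 1, take $i$ with $n_i=c$; then (3) for $p=p_i$ contradicts this. So there is no such cover, and $\operatorname{cat}(A\times S^1)\ge3$. $\square$

From now on the $c_p$ are those of (4). The upper bound does not use their values.

## 6. Ganea fibrations and formulas on suspensions

We now turn to $\operatorname{cat}(X^n)\le n$ for $n\ge3$. "Lift" means lift through a given fibration, and "homotopic through lifts" means through lifts of a fixed map. We use repeatedly: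

**(RL)** If $B\subset C$ is a closed cofibration and a homotopy equivalence, $E\to Q$ a Hurewicz fibration and $f:C\to Q$ a map, then every lift of $f|_B$ extends to a lift of $f$ (Strøm). In particular (relative homotopy lifting) this applies to $C=T'\times I$, $B=T'\times0\cup T\times I$ with $T\subset T'$ a closed cofibration.

**Definition 3 (Ganea models).** For a based space $Q$, $G_k(Q)$ is the set of formal sums $\sum_{j=0}^kt_j\gamma_j$ with $t_j\ge0$, $\sum t_j=1$, and $\gamma_j\in Q^I$ paths from $*$ to a common endpoint ($\gamma_j$ is ignored if $t_j=0$), with the coarsest topology making the $t_j$, the endpoint, and $\gamma_j$ on $\{t_j>0\}$ continuous.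

For instance $G_k(\mathrm{pt})$ is a $k$-simplex, and $G_0(Q)$ is the space of paths starting at $*$. We have $G_k\subset G_{k+1}$ as a subspace. Let $e_0\in G_0(Q)$ be the constant path at $*$.

The endpoint map $G_k(Q)\to Q$ is a Hurewicz fibration: given a path $\omega$ in $Q$ from the endpoint, keep the weights and at time $s$ replace $\gamma_j$ by
$$u\mapsto\gamma_j((1+s)u)\ \ (u\le\tfrac1{1+s}),\qquad u\mapsto\omega((1+s)u-1)\ \ (u\ge\tfrac1{1+s}).$$
This has endpoint $\omega(s)$, is $\gamma_j$ at $s=0$, and is continuous in all data. If $G_k(Q)\to Q$ has a section, then $\operatorname{cat}Q\le k$: the $k+1$ open sets $\{t_j>0\}$ cover $Q$, and each is contracted to $*$ by running backwards along $\gamma_j$. So our aim is a section of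
$$\mathcal E=G_n(X^n)\to X^n .$$

**Products.** We need to multiply points of Ganea models without wasting indices. Given $e^i=\sum_jt^i_j\gamma^i_j\in G_{k_i}(X)$ for $i=1,\dots,n$ and $s\in[0,1)$, let $j_i(s)=\min\{j:t^i_0+\dots+t^i_j>s\}$. For $J=(j_1,\dots,j_n)$ let $\lambda_J$ be the length of the interval $\{s:j_i(s)=j_i\text{ for all }i\}$. This is an intersection of intervals whose ends are partial sums of weights, so $\lambda_J$ is continuous, and $\lambda_J>0$ implies $t^i_{j_i}>0$ for all $i$. The $j_i(s)$ are nondecreasing in $s$. So if $J\ne J'$ both have positive length, one is coordinatewise $\le$ the other, and $|J|=\sum j_i$ differs from $|J'|$. Hence for each $m$ at most one $J$ with $|J|=m$ has $\lambda_J>0$. Put $T_m=\sum_{|J|=m}\lambda_J$, and where $T_m>0$ let $\delta_m=(\gamma^1_{j_1},\dots,\gamma^n_{j_n})$ for that $J$. The set $\{T_m>0\}$ is the disjoint union of the open sets $\{\lambda_J>0\}$, $|J|=m$, on each of which $\delta_m$ is continuous. So $\mu(e^1,\dots,e^n)=\sum_mT_m\delta_m$ defines a continuous map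
$$\mu:G_{k_1}(X)\times\dots\times G_{k_n}(X)\to G_{k_1+\dots+k_n}(X^n)$$
over $X^n$, compatible with the inclusions $G_k\subset G_{k+1}$. For example, two points of $G_1(X)$ with weights $(t,1-t)$ and $(s,1-s)$, $t\le s$, have $\lambda_{(0,0)}=t$, $\lambda_{(1,0)}=s-t$, $\lambda_{(1,1)}=1-s$ and $\lambda_{(0,1)}=0$, so the product has weights $t,\ s-t,\ 1-s$ in $G_2(X^2)$.

**Canonical lifts.** Let $U$ be a finite complex and $\psi:\Sigma^uU\to X$ a based map. Fix a path $\nu$ from $*$ to $\psi(a)$. The canonical lift $\hat s:\Sigma^uU\to G_1(X)$ of $\psi$ has at $[u,t]$ weight $t$ on index $0$ with the path $\psi[u,\cdot]$ run backwards from $1$ to $t$, and weight $1-t$ on index $1$ with the path $\nu\cdot\psi[u,\cdot]|_{[0,t]}$. At $t=1$ only the constant path at $*$ remains, so $\hat s(*)=e_0$; at $t=0$ only $\nu$ followed by a constant path remains. Neither depends on $u$. As $U$ is compact, the path on index $0$ is continuous on $\{t>0\}$ and that on index $1$ on $\{t<1\}$, poles included. So $\hat s$ is well defined and continuous.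

**Cones.** For compact $V$ let $K=C^uV\times\partial I\cup(V\times1)\times I$. The scaling $([v,t],s)\mapsto([v,xt],\frac12+x(s-\frac12))$ with radial function $\max(t,|2s-1|)$ identifies $(C^uV\times I,K)$ with $(C^uK,K)$: every point is $rk$ with $k\in K$, $r\in[0,1]$, uniquely except at the apex. In the same way $((C^uV)^n,\{\max t_i=1\})$ is a cone on its base with cone coordinate $r=\max t_i$.

Two lifts into $G_1$ over a suspension can be compared at the price of one index.

**Lemma 7.** Let $\varphi:S\to X$ be based and let $b_0,b_1:S\to G_1(X)$ be lifts of $\varphi$ with $b_i(*)=e_0$. Then $b_0,b_1$ are homotopic in $G_2(X)$, as lifts of $\varphi$ and rel $*$.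

Proof. Pull back along $C^uV\times I\to S\times I\to S$. On $K$, the lifts $b_0,b_1$ (on $C^uV\times\partial I$) and the constant $e_0$ (on $(V\times1)\times I$) fit together to a lift $b$ into $G_1(X)$. Homotopy lifting along the cone coordinate, from $r=1$ inwards, extends it to a lift $b(k,r)\in G_1(X)$ over $\frac12\le r\le1$. The space $C^uK$ is contractible and $X$ is path-connected, so there is a continuous family $w$ of paths in $X$ from $*$ to the image of each point of $C^uK$: a fixed path to the image of the apex, then the image of the ray. For $\frac12\le r\le1$ use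
$$(1-s)\,b(k,r)+s\cdot w,\qquad s=2(1-r),\ w\text{ at index }2,$$
and for $r\le\frac12$ use $1\cdot w$ at index $2$. These agree at $r=\frac12$, and at $r=1$ we recover $b$. This is a lift over $C^uK=C^uV\times I$ into $G_2(X)$. It equals $e_0$ on $(V\times1)\times I$, so it descends to $S\times I$. $\square$

## 7. $D_p$ as a homotopy retract of a suspension

In $X^n$ a cone on $Z_p$ will be smashed with factors $S$ and $D_p$, and to use $\Sigma^2g\simeq*$ we want each factor to supply a suspension coordinate. $S$ is a suspension. $D_p$ would be one if $\alpha$ were a suspension, but it is not. As in the proof of (H1), $\pi_{4p-4}(S^3)_{(p)}\cong\pi_{4p-4}(P^{2p+1}(p))_{(p)}$ involves only the stems $2p-4$ and $2p-5$, so it is $0$. Hence $\pi_{4p-4}(S^2)\cong\pi_{4p-4}(S^3)$ is finite of order prime to $p$, and no element of it suspends to $\alpha$. A weaker statement suffices.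

**Lemma 8.** There are a finite complex $U\supset V$ and maps $\epsilon:W:=\Sigma^uU\to D_p$ and $\kappa:D_p\to W$, both restricting to the inclusion on $S=\Sigma^uV$, with $\epsilon\kappa\simeq\mathrm{id}$ rel $S$.

The idea: any space $Q$ receives an evaluation map from the suspension of a path space, and we build a homotopy section of it over $M=M_p$. On $S^3=\Sigma^uS^2\subset M$ there is an obvious one. The obstruction to extending it over the cone lies in $p$-torsion that (H2) excludes.

**Step 1 (evaluation maps).** For $Q\supset S^3$ let $\Omega'Q$ be the space of paths in $Q$ from $a$ to $*$, $E_Q=\Sigma^u\Omega'Q$ with base point $*$, and $ev:E_Q\to Q$, $[\omega,t]\mapsto\omega(t)$. Let $j_Q:S^2\to\Omega'Q$, $j_Q(v)=[v,\cdot]$. Then $ev\circ\Sigma^uj_Q$ is the inclusion $S^3\subset Q$.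

**Step 2 (lifting maps from suspensions).** We want to lift a map from a suspension through $ev$ in a natural way. Fix a path $\bar\beta$ from $a$ to $*$ in $S^3$. For a finite based complex $Y$ and a based map $\varphi:\Sigma Y\to Q$ let $\mathrm{ad}'\varphi:Y\to\Omega'Q$, $y\mapsto\bar\beta\cdot\varphi[y,\cdot]$. The collapse $\varpi:\Sigma^uY\to\Sigma Y$ is a based homotopy equivalence. Put
$$L(\varphi)=[\Sigma^u(\mathrm{ad}'\varphi)]\circ\varpi^{-1}\in[\Sigma Y,E_Q].$$
It has the following properties.

1. $ev_*L(\varphi)=[\varphi]$. Indeed $ev\,\Sigma^u(\mathrm{ad}'\varphi)[y,t]=(\bar\beta\cdot\varphi[y,\cdot])(t)$. The homotopy $[y,t]\mapsto(\bar\beta\cdot\varphi[y,\cdot])\bigl(\frac s2+(1-\frac s2)t\bigr)$, $0\le s\le1$, is well defined (at $t=0$ its value is $\bar\beta(s)$, at $t=1$ it is $*$), and it ends at $(\bar\beta\cdot\varphi[y,\cdot])(\frac12+\frac t2)=\varphi[y,t]$. So it is a homotopy rel $*$ to $\varphi\varpi$.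
2. $L$ depends only on $[\varphi]$, is natural for inclusions of spaces $Q$ containing $S^3$, and $L(\varphi\circ\Sigma h)=L(\varphi)\circ\Sigma h$ for based $h:Y'\to Y$. This holds because $\mathrm{ad}'(\varphi\circ\Sigma h)=\mathrm{ad}'\varphi\circ h$ and $\varpi$ is natural.
3. $L(0)=0$: for constant $\varphi$, $\Sigma^u(\mathrm{ad}'\varphi)$ factors through the arc $\Sigma^u(\mathrm{pt})$.
4. $L:\pi_m(Q)\to\pi_m(E_Q)$ is additive for $m\ge2$. With $h:S^{m-1}\to S^{m-1}\vee S^{m-1}$ the pinch map, $\varphi_1+\varphi_2=(\varphi_1,\varphi_2)\circ\Sigma h$. By 2, $L(\varphi_1+\varphi_2)=L(\varphi_1,\varphi_2)\circ\Sigma h$, and, again by 2, $L(\varphi_1,\varphi_2)$ restricts to $L(\varphi_1)$ and $L(\varphi_2)$ on the two summands. So the result is $L(\varphi_1)+L(\varphi_2)$.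

**Step 3 (the two lifts of $\alpha$ agree).** Over $S^3$ we can lift $\alpha$ by $\Sigma^uj_{S^3}$ or by $L$. We claim
$$(\Sigma^uj_{S^3})\circ\alpha=L(\alpha)\quad\text{in }\pi_{4p-3}(E_{S^3}). \tag{5}$$
Let $x$ be the difference. Both terms are additive in $\alpha$ and $p\alpha=0$, so $px=0$. Also $ev_*x=\alpha-\alpha=0$. We must compute the group. As $\Omega'S^3\simeq\Omega S^3$, James' theorem gives a weak equivalence $\bigvee_{i\ge1}S^{2i+1}\to E_{S^3}$; let $\theta_i$, $i\ge2$, be its restrictions. Since $ev\circ\Sigma^uj_{S^3}=\mathrm{id}$, the class of $\Sigma^uj_{S^3}$ is a split summand of $H_3(E_{S^3})=\mathbb Z$, hence generates it. Replace $\theta_i$ by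
$$\theta_i'=\theta_i-(\Sigma^uj_{S^3})\circ ev\circ\theta_i .$$
The correction factors through $S^3$ in degree $2i+1\ge5$, so it has zero Hurewicz image; and $ev\circ\theta'_i\simeq*$. The map $S^3\vee\bigvee_{i\ge2}S^{2i+1}\to E_{S^3}$ given by $\Sigma^uj_{S^3}$ and the $\theta'_i$ is therefore a homology isomorphism of simply connected spaces, hence a weak equivalence, and $ev$ corresponds to the projection onto $S^3$.

By Hilton's theorem, $\pi_{4p-3}(E_{S^3})$ is the direct sum of $\pi_{4p-3}(S^3)$, on which $ev_*$ is the identity, and of groups indexed by the $\theta'_i$ and by basic products of weight $\ge2$. A basic product of weight $w$ in spheres of dimensions $2i_1+1,\dots,2i_w+1$ lives on a sphere of dimension $\sum(2i_l+1)-(w-1)=2m+1$ with $m=\sum i_l$. Each basic product of weight $\ge2$ involves some $\theta'_i$, since a single generator has no basic product of weight $\ge2$. So all these further summands are groups $\pi_{4p-3}(S^{2m+1})$ with $m\ge2$, and $ev_*$ vanishes on them. Their stem $4p-4-2m$ is even and $\le4p-8$, so by (H2) they have no $p$-torsion.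 Since $ev_*x=0$, $x$ lies in their sum, and $px=0$ gives $x=0$.

**Step 4 (a homotopy section over $M$).** Let $i:S^3\to M$ be the inclusion. Then $\Sigma^uj_M$ is $\Sigma^uj_{S^3}$ followed by $E_{S^3}\to E_M$. By (5) and properties 2, 3,
$$\Sigma^uj_M\circ g\simeq L(i\alpha)\circ\Sigma\pi'=L(i\alpha\,\Sigma\pi')=L(ig)=L(0)=0 .$$
So $\Sigma^uj_M$ extends to $\kappa_1:M\to E_M$, and $ev\,\kappa_1$ is the inclusion on $S^3$. It remains to correct $ev\,\kappa_1$ to the identity. For $f:M\to Q$ and $\omega:\Sigma Z\to Q$ let $f^\omega$ be the composite of the coaction $M\to M\vee\Sigma Z$ (fixing $S^3$) with $(f,\omega)$. Two maps $M\to M$ that agree on $S^3$ differ, up to homotopy rel $S^3$, by this action of some $\omega\in[\Sigma Z,M]$. So $(ev\,\kappa_1)^\omega\simeq\mathrm{id}$ rel $S^3$ for some $\omega$. Let $\hat\omega$ represent $L(\omega)$ and put $\kappa_2=\kappa_1^{\hat\omega}$. By property 1,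
$$ev\,\kappa_2=(ev\,\kappa_1)^{ev\,\hat\omega}\simeq(ev\,\kappa_1)^\omega\simeq\mathrm{id}\ \text{ rel }S^3,\qquad\kappa_2|_{S^3}=\Sigma^uj_M .$$

**Step 5 (making it finite).** Choose a CW complex $U_\infty\supset S^2$ and a weak equivalence $U_\infty\to\Omega'M$ extending $j_M$. As $M$ is simply connected, $\Omega'M$ is path-connected, so $\Sigma^uU_\infty\to E_M$ is a homology isomorphism of simply connected spaces, hence a weak equivalence. So $\kappa_2$ lifts, up to homotopy rel $S^3$, to $\kappa_0:M\to\Sigma^uU_\infty$ with $\kappa_0|_{S^3}$ the inclusion of $\Sigma^uS^2$. By compactness $\kappa_0(M)\subset\Sigma^uU_0$ for a finite subcomplex $U_0\supset S^2$. Let $\epsilon_0:\Sigma^uU_0\to E_M\xrightarrow{ev}M$. It is the inclusion on $S^3$, and $\epsilon_0\kappa_0\simeq ev\,\kappa_2\simeq\mathrm{id}$ rel $S^3$.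

**Step 6 (from $M$ to $D_p$).** Put $U=V\cup_{S^2}U_0$. Then $W=\Sigma^uU=S\cup_{S^3}\Sigma^uU_0$ and $D_p=S\cup_{S^3}M$, and $\epsilon=\mathrm{id}_S\cup\epsilon_0$, $\kappa=\mathrm{id}_S\cup\kappa_0$ have the required properties. $\square$

## 8. Smash powers retract for $n\ge3$, and not for $n=2$

**Lemma 9.** For $n\ge3$ there is a retraction $\varrho:D_p^{\wedge n}\to S^{\wedge n}$.

Proof. Replace the factors $S$ by $D_p$ one at a time. Up to the order of factors each stage is
$$S\wedge R\subset D_p\wedge R=(S\wedge R)\cup_{\iota_3g\wedge1_R}C(Z\wedge R),$$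
where $R$ is a smash product of $n-1\ge2$ factors $S$ or $D_p$. A retraction exists if the attaching map is null, so it suffices that $g\wedge1_R\simeq*$. Now $S=\Sigma^uV\simeq\Sigma V$, and by Lemma 8 $D_p$ is a based homotopy retract of $W=\Sigma^uU\simeq\Sigma U$. So there are maps $R\xrightarrow{i}\Sigma^{n-1}R''\xrightarrow{h}R$ with $hi\simeq\mathrm{id}$, where $R''$ is a smash product of copies of $V$ and $U$. Therefore
$$g\wedge1_R\simeq(1\wedge h)\circ(g\wedge1_{\Sigma^{n-1}R''})\circ(1\wedge i),$$
and $g\wedge1_{\Sigma^{n-1}R''}\cong\Sigma^{n-1}g\wedge1_{R''}\simeq*$ by (G2), since $n-1\ge2$. Compose the retractions of all stages. $\square$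

For $n=2$ there is no such retraction. It would restrict to a retraction $D_p\wedge S\to S\wedge S$, which would make the attaching map $\iota_3g\wedge1_S:Z\wedge S\to S\wedge S$ null-homotopic. But $S^1$ and $S^3$ are homotopy retracts of $S$, so $\Sigma g:Z\wedge S^1\to S^3\wedge S^1$ would be null, and we saw in Section 3 that it is not. This is the only place where the upper bound uses $n\ge3$.

## 9. Extending a section over $X(p)^n$

Fix $n\ge3$. Let $s_0:S\to G_1(X)$ be the canonical lift of the inclusion (one fixed choice of $\nu$), and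
$$\sigma_0=\mu(s_0,\dots,s_0):S^n\to\mathcal E=G_n(X^n),$$
a section over $S^n\subset X^n$.

**Proposition 10.** For each $p$, $\sigma_0$ extends to a section of $\mathcal E$ over $X(p)^n$.

The plan is to work over $D_p^n$ instead, where Lemmas 8 and 9 apply, and to transport the result along $\hat\tau_p$. Let $\sigma=\sigma_0\circ\tau_p^n$, a lift of $\tau_p^n:S^n\to X^n$. With $U,W,\epsilon,\kappa$ from Lemma 8, let $\hat s:W\to G_1(X)$ be the canonical lift of $\hat\tau_p\epsilon$, and $\lambda=\mu\circ\hat s^n:W^n\to\mathcal E$, a lift of $(\hat\tau_p\epsilon)^n$. Since $\hat\tau_p\epsilon|_S=\tau_p$, both $\sigma$ and $\lambda|_{S^n}$ are lifts of $\tau_p^n$ over $S^n$. The map $\lambda$ is defined on all of $W^n$, but it need not restrict to $\sigma$. We compare them first on the fat wedge.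

**Step 1 (agreement on the fat wedge).** Let $T\subset S^n$ be the set of points with some coordinate $*$. The lifts $s_0\tau_p$ and $\hat s|_S$ of $\tau_p:S\to X$ both send $*$ to $e_0$. By Lemma 7 there is a homotopy $h_t:S\to G_2(X)$ of lifts of $\tau_p$, rel $*$, from $s_0\tau_p$ to $\hat s|_S$. For $y\in T$ and $t\in[\frac{k-1}n,\frac kn]$ put
$$H_t(y)=\mu\bigl(\hat s(y_1),\dots,\hat s(y_{k-1}),h_{nt-k+1}(y_k),s_0\tau_p(y_{k+1}),\dots,s_0\tau_p(y_n)\bigr).$$
The definitions agree at $t=\frac kn$. A coordinate equal to $*$ contributes $e_0\in G_0$, at most one other coordinate contributes an element of $G_2$, and the remaining ones contribute elements of $G_1$. So $H_t(y)\in G_{2+(n-2)}(X^n)=\mathcal E$. Thus $\sigma|_T\simeq\lambda|_T$ through lifts, and by (RL) $\sigma$ is homotopic through lifts to some $\sigma'$ with $\sigma'|_T=\lambda|_T$.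

**Step 2 (from lifts to maps into a fiber).** We want to express the remaining difference of $\sigma'$ and $\lambda$ as a map out of $S^{\wedge n}$. Let $C_U=(C^uU)^n$ and $K_U=\{\text{some cone coordinate}=1\}$. By Section 6, $C_U$ is the cone on $K_U$; write its points as $rk$. The quotient map $C_U\to W^n$ sends $K_U$ onto the fat wedge $T(W)$ and is a relative homeomorphism, so $C_U/K_U=W^{\wedge n}$. In the same way $C_V/K_V=S^{\wedge n}$, and $C_V\subset C_U$ is compatible with the radial structure. As $C_U$ is contractible, the pullback of $\mathcal E$ along $C_U\to W^n\to X^n$ admits a fiber homotopy equivalence $(\mathrm{pr},\Phi)$ to $C_U\times F$.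

For both pairs $(C,K)=(C_U,K_U)$ and $(C_V,K_V)$, with prescribed values on $K$, we claim that $\xi\mapsto\Phi\xi$ is a bijection from lifts over $C$, modulo homotopy through lifts rel $K$, to maps $C\to F$ with the corresponding values on $K$, modulo homotopy rel $K$. Indeed, restriction of sections from $C$ to $K$ is a fibration by (RL), and so is restriction $\operatorname{Map}(C,F)\to\operatorname{Map}(K,F)$. $\Phi$ induces homotopy equivalences between the section spaces and the mapping spaces over $C$ and over $K$, compatible with restriction, hence weak equivalences of the fibers of the restriction maps. Take $\pi_0$ of these fibers.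

Put $\phi_\lambda=\Phi\lambda:C_U\to F$ and $\phi_\sigma=\Phi\sigma':C_V\to F$. By Step 1, $\phi_\lambda=\phi_\sigma$ on $K_V$.

**Step 3 (the difference, and its extension).** For $\delta:C_V/K_V\to F$ sending the base point to $\phi_\lambda(0)$ define, on $C_V$,
$$(\phi_\lambda+\delta)(rk)=\begin{cases}\phi_\lambda((2r-1)k),&r\ge\frac12,\\ \delta(2rk),&r\le\frac12,\end{cases}$$
and similarly over $C_U$ for maps defined on $C_U/K_U$. Take
$$\delta(rk)=\begin{cases}\phi_\sigma(2rk),&r\le\frac12,\\ \phi_\lambda((2-2r)k),&r\ge\frac12,\end{cases}$$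
which is continuous because $\phi_\sigma(k)=\phi_\lambda(k)$ for $k\in K_V$, and is $\phi_\lambda(0)$ at $r=1$. Then
$$\phi_\lambda|_{C_V}+\delta\simeq\phi_\sigma\quad\text{rel }K_V. \tag{6}$$
Read inwards from $r=1$, the left side runs along the ray of $k$ through $\phi_\lambda$ to $\phi_\lambda(0)$, back along $\phi_\lambda$ to $\phi_\lambda(k)=\phi_\sigma(k)$, then through $\phi_\sigma$ to $\phi_\sigma(0)$. We cancel the first two parts: for $u\in[0,1]$ use
$$rk\mapsto\begin{cases}\phi_\lambda\bigl((1-(1-u)(2-2r))k\bigr),&\frac12\le r\le1,\\ \phi_\lambda\bigl((1-(1-u)(4r-1))k\bigr),&\frac14\le r\le\frac12,\\ \phi_\sigma(4rk),&r\le\frac14.\end{cases}$$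
At $u=0$ this is $\phi_\lambda+\delta$; for all $u$ it is $\phi_\lambda(k)$ at $r=1$ and at $r=\frac14$; at $u=1$ it is $\phi_\sigma(\min(1,4r)k)$. The homotopy $\phi_\sigma(\min(1,(4-3w)r)k)$, $0\le w\le1$, then ends at $\phi_\sigma$. All this is rel $K_V$, and (6) is proved.

Now Lemma 9 enters. Let
$$\hat\delta=\delta\circ\varrho\circ\epsilon^{\wedge n}:W^{\wedge n}\to D_p^{\wedge n}\to S^{\wedge n}\to F .$$
Since $\epsilon$ is the inclusion on $S$ and $\varrho$ is a retraction, $\hat\delta|_{S^{\wedge n}}=\delta$, so $(\phi_\lambda+\hat\delta)|_{C_V}=\phi_\lambda|_{C_V}+\delta$. As $\phi_\lambda+\hat\delta=\phi_\lambda=\Phi\lambda$ on $K_U$, the bijection for $(C_U,K_U)$ gives a lift $\xi$ over $C_U$, equal to $\lambda$ on $K_U$, with $\Phi\xi\simeq\phi_\lambda+\hat\delta$ rel $K_U$. On $K_U$ the lift $\lambda$ comes from $T(W)$, so $\xi$ descends to a lift $\xi:W^n\to\mathcal E$ of $(\hat\tau_p\epsilon)^n$. Over $C_V$, by (6),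
$$\Phi\xi\simeq\phi_\lambda|_{C_V}+\delta\simeq\phi_\sigma=\Phi\sigma'\quad\text{rel }K_V .$$
By the bijection for $(C_V,K_V)$, $\xi$ and $\sigma'$ are homotopic over $C_V$ through lifts rel $K_V$. This homotopy descends to $S^n$, so $\xi|_{S^n}\simeq\sigma'$ rel $T$ through lifts, and hence $\xi|_{S^n}\simeq\sigma$ through lifts.

**Step 4 (from $W^n$ to $D_p^n$).** We pull $\xi$ back by $\kappa$. The map $\xi\kappa^n$ lifts $(\hat\tau_p\epsilon\kappa)^n$ and equals $\xi$ on $S^n$. Since $\epsilon\kappa\simeq\mathrm{id}$ rel $S$, relative homotopy lifting for $S^n\subset D_p^n$ (with the constant homotopy $\xi|_{S^n}$ on $S^n$) gives a lift of $\hat\tau_p^n$ over $D_p^n$ equal to $\xi$ on $S^n$. As $\xi|_{S^n}\simeq\sigma$ through lifts of $\tau_p^n$, a second use of (RL) gives a lift $\xi''$ of $\hat\tau_p^n$ over $D_p^n$ with $\xi''|_{S^n}=\sigma=\sigma_0\tau_p^n$.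

**Step 5 (from $D_p^n$ to $X(p)^n$).** We carry $\xi''$ along the equivalence $\hat\tau_p^n$ and keep $\sigma_0$ exactly. Let $\mathrm{Cyl}_S\subset\mathrm{Cyl}$ be the mapping cylinders of $\tau_p^n:S^n\to S^n$ and of $\hat\tau_p^n:D_p^n\to X(p)^n$. The inclusion $D_p^n\cup\mathrm{Cyl}_S\subset\mathrm{Cyl}$ is a closed cofibration: first adjoin $X(p)^n$ (a pushout of $S^n\subset X(p)^n$), then the rest (a pushout of $D_p^n\times\partial I\cup S^n\times I\subset D_p^n\times I$). It is also a homotopy equivalence. Indeed $D_p^n\subset\mathrm{Cyl}$ is one because $\hat\tau_p^n$ is, and $D_p^n\subset D_p^n\cup\mathrm{Cyl}_S$ is one because it is a pushout of $S^n\subset\mathrm{Cyl}_S$, a cofibration and a homotopy equivalence as $\tau_p^n$ is one. On $D_p^n\cup\mathrm{Cyl}_S$ the map $\mathrm{Cyl}\to X(p)^n\subset X^n$ has the lift given by $\xi''$ on $D_p^n$ and by $\sigma_0\circ(\text{projection to }S^n)$ on $\mathrm{Cyl}_S$; on the common $S^n$ both are $\sigma_0\tau_p^n$. By (RL) it extends over $\mathrm{Cyl}$. Its restriction to $X(p)^n$ is a section that equals $\sigma_0$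 on $S^n$. $\square$

## 10. Distinct primes do not interact in $X^n$

**Proposition 11.** $\operatorname{cat}(X^n)\le n$ for every $n\ge3$.

**Step 1 (a section over a subcomplex).** Since $X$ is countable, $X^n$ is a CW complex. Let $Q=\bigcup_pX(p)^n$, a subcomplex. For $p\ne p'$ we have $X(p)^n\cap X(p')^n=S^n$, and all the sections of Proposition 10 equal $\sigma_0$ there. So they glue to a section of $\mathcal E$ over $Q$.

**Step 2 ($Q\hookrightarrow X^n$ is a homotopy equivalence).** The cells of $X^n$ outside $Q$ involve cones for at least two primes; we show that they carry no homology. All cells outside $S^n$ have dimension $\ge9$, so $\pi_1(Q)\cong\pi_1(X^n)=\mathbb Z^n$. Let tildes denote the universal covers of $X$ and $X^n$ and preimages in them. Then $\tilde Q$ is the universal cover of $Q$, and for cellular chains $C_*(\widetilde{X^n})=C_*(\tilde X)^{\otimes n}$. We have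
$$C_*(\tilde X,\tilde S)=\bigoplus_pR_p,$$
where $R_p$ is a bounded complex of free abelian groups whose homology is a direct sum of copies of $H_*(CZ_p,Z_p)$, one for each deck transformation; since $\tilde H_*(Z_p)$ is $\mathbb Z/p$ in one degree, $H_*(R_p)$ is annihilated by $p$.

Filter $C_*(\widetilde{X^n},\tilde Q)$ by the number of tensor factors not in $\tilde S$. Boundaries do not raise this number, and the filtration is finite. A product cell lies outside $\tilde Q$ exactly when its factors outside $\tilde S$ belong to at least two distinct primes. So the filtration quotients are direct sums of tensor products of complexes $C_*(\tilde S)$ and $R_p$ in which at least two distinct primes occur. By Künneth, the homology of $R_p\otimes R_{p'}$ is built from tensor and Tor groups annihilated by both $p$ and $p'$, so $R_p\otimes R_{p'}$ is acyclic for $p\ne p'$. Being bounded below and free, it is contractible, so its tensor product with any further complex is acyclic too. Hence $H_*(\widetilde{X^n},\tilde Q)=0$, and by Whitehead's theorem $Q\hookrightarrow X^n$ is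 a homotopy equivalence.

**Step 3 (extension to $X^n$).** The inclusion $Q\subset X^n$ is a closed cofibration and a homotopy equivalence. By (RL), applied to the identity of $X^n$, the section over $Q$ extends to a section of $G_n(X^n)\to X^n$. By Section 6, $\operatorname{cat}(X^n)\le n$. $\square$

## 11. The sequences $\mathrm{TC}_n(X)$ and $\operatorname{cat}X^n$

By Propositions 6 and 11 (with $n=3$) and (1),
$$3\le\mathrm{TC}_2(X)\le\mathrm{TC}_3(X)\le\operatorname{cat}(X^3)\le3,$$
so $\mathrm{TC}_2(X)=\mathrm{TC}_3(X)=3$. The space $X$ is not contractible, as $\pi_1(X)=\mathbb Z$. The remaining values in the Theorem follow.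

For $n\ge3$ we have $\mathrm{TC}_n(X)\le\operatorname{cat}X^n\le n$. Some $u\in H^2(X;\mathbb Q)$ restricts to a generator on $S^2=\Sigma^uS^1$, because outside $S\simeq S^1\vee S^2\vee S^3$ all cells have dimension $\ge9$. So Lemma 2 gives $\mathrm{TC}_n(X)\ge n$, and $\mathrm{TC}_n(X)=n$. Also $\operatorname{cat}X^n=n$ for $n\ge3$, by Proposition 11 and Ganea–Hilton.

For $n=2$, $3=\mathrm{TC}_2(X)\le\operatorname{cat}X^2\le\mathrm{TC}_3(X)=3$ by (1), so $\operatorname{cat}X^2=3$.

Finally $\operatorname{cat}X=2$. It is at most $2$ because $X$ is the cofiber of a map $\bigvee_pZ_p\to S$ and $\operatorname{cat}S=1$. It is at least $2$ because $A$ is a homotopy retract of $X\simeq A\vee S^1$ and $3\le\operatorname{cat}(A\times S^1)\le\operatorname{cat}A+1$.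

Altogether
$$(\mathrm{TC}_n(X))_{n\ge2}=(3,3,4,5,6,\dots),\qquad(\operatorname{cat}X^n)_{n\ge1}=(2,3,3,4,5,\dots). \qquad\blacksquare$$
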